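\title{Projective tensor products of symmetric Banach $*$-algebras}

\begin{abstract}
A Banach $*$-algebra is symmetric if every element $a^*a$ has spectrum in $[0,\infty)$. We show that the projective tensor product of two symmetric algebras need not be symmetric: for the Toeplitz--Cuntz algebra $\mathcal T_2$ on two generators, $\mathcal T_2\hat\otimes\mathcal T_2$ contains a self-adjoint element whose spectrum contains $i$. For $n$ generators the spectrum of the corresponding element is a filled ellipse with semi-axes $n+1$ and $n-1$. For $C^*$-algebras $\mathcal A,\mathcal B$ the algebra $\mathcal B\hat\otimes\mathcal A$ is symmetric if and only if one of the factors is of type~I, and the tensor product of a type~I $C^*$-algebra with any symmetric algebra is symmetric.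
\end{abstract}

\section{The question and the results}\label{sec:intro}

All algebras are complex. A \emph{Banach $*$-algebra} is a Banach algebra $\mathcal B$ with an isometric involution, that is, a conjugate-linear map $a\mapsto a^*$ with $(ab)^*=b^*a^*$, $a^{**}=a$ and $\|a^*\|=\|a\|$. It is \emph{symmetric} if $\operatorname{Sp}a^*a\subset[0,\infty)$ for all $a\in\mathcal B$, and \emph{Hermitian} if $\operatorname{Sp}b\subset\mathbb R$ for all $b=b^*\in\mathcal B$; if $\mathcal B$ has no unit, spectra are taken in the unitization. By the theorem of Ford and Shirali the two properties are equivalent. They say that the involution behaves, as far as spectra can tell, like the adjoint of Hilbert space operators. Every $C^*$-algebra is symmetric. The algebra $\mathbb C^2$ with the maximum norm and $(z,w)^*=(\bar w,\bar z)$ is not, since $(i,-i)$ is self-adjoint.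

For Banach $*$-algebras $\mathcal B,\mathcal A$ the projective tensor product $\mathcal B\hat\otimes\mathcal A$ is the completion of the algebraic tensor product $\mathcal B\otimes\mathcal A$ in the norm
\[
\|u\|=\inf\Big\{\sum_k\|b_k\|\,\|a_k\| :\ u=\sum_k b_k\otimes a_k \text{ (finite sum)}\Big\}.
\]
It is a Banach $*$-algebra with $(b\otimes a)(b'\otimes a')=bb'\otimes aa'$ and $(b\otimes a)^*=b^*\otimes a^*$. We study the following question, of which \cite{Rigid} says: ``Apparently it is not known whether the projective tensor products of two symmetric algebras is again symmetric.''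

\medskip
\noindent\textbf{Question.} \emph{Is $\mathcal B\hat\otimes\mathcal A$ symmetric whenever $\mathcal B$ and $\mathcal A$ are symmetric Banach $*$-algebras?}
\medskip

The simplest cases suggest the answer yes. A commutative unital Banach $*$-algebra is Hermitian exactly when each character $\omega$ satisfies $\omega(a^*)=\overline{\omega(a)}$. If $\mathcal B$ and $\mathcal A$ are two such algebras, a character of $\mathcal B\hat\otimes\mathcal A$ has the form $b\otimes a\mapsto\omega_1(b)\omega_2(a)$ with characters $\omega_1,\omega_2$, so it inherits this property. Matrix algebras over a symmetric algebra are symmetric (Example~\ref{ex:matrix}). And if both factors are $C^*$-algebras, the completion of $\mathcal B\otimes\mathcal A$ in any $C^*$-norm is symmetric. Nevertheless the answer is no, already for two separable unital $C^*$-algebras.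

Fix $n\ge2$. Let $W$ be the set of finite words in the letters $1,\dots,n$, including the empty word $\emptyset$, and let $|w|$ be the length of $w$. Let $H=\ell^2(W)$ with orthonormal basis $(e_w)_{w\in W}$, and let $L(H)$ be the algebra of bounded operators on $H$. Define $s_j\in L(H)$ by $s_je_w=e_{jw}$. Then $s_j^*e_\emptyset=0$ and $s_j^*e_{kw}=\delta_{jk}e_w$, so that
\begin{equation}\label{eq:iso}
s_j^*s_k=\delta_{jk}1 .
\end{equation}
The \emph{Toeplitz--Cuntz algebra} $\mathcal T_n$ is the $C^*$-subalgebra of $L(H)$ generated by $1,s_1,\dots,s_n$; it is unital and separable. In $\mathcal T_n\hat\otimes\mathcal T_n$ put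
\[
T=\sum_{j=1}^n s_j\otimes s_j,\qquad h=T+T^*=h^*.
\]

\begin{theorem}\label{thm:counter}
For $n=2$ we have $i\in\operatorname{Sp}h$ and $-1\in\operatorname{Sp}h^*h$. Hence $\mathcal T_2\hat\otimes\mathcal T_2$ is not symmetric, although $\mathcal T_2$ is a $C^*$-algebra.
\end{theorem}

\begin{theorem}\label{thm:ellipse}
For each $n\ge2$ the spectrum of $h$ in $\mathcal T_n\hat\otimes\mathcal T_n$ is the filled ellipse
\[
E_n=\Big\{x+iy:\ \frac{x^2}{(n+1)^2}+\frac{y^2}{(n-1)^2}\le1\Big\}.
\]
\end{theorem}

A $C^*$-subalgebra $D$ of a $C^*$-algebra $\mathcal A$ is \emph{hereditary} if $dad'\in D$ for all $d,d'\in D$ and $a\in\mathcal A$ (equivalently, if $0\le a\le d\in D$ implies $a\in D$). A $C^*$-algebra is \emph{of type~I} if each of its nonzero quotients contains a nonzero commutative hereditary $C^*$-subalgebra; these are the GCR, or postliminal, algebras \cite[Ch.~6]{Pedersen}. Commutative $C^*$-algebras are of type~I. So is the algebra $K(H)$ of compact operators: it is simple, and $\mathbb Cp$ is hereditary for a projection $p$ of rank one.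

\begin{theorem}\label{thm:class}
\begin{enumerate}
\item[(a)] If $\mathcal A$ is a $C^*$-algebra of type~I, then $\mathcal B\hat\otimes\mathcal A$ is symmetric for every symmetric Banach $*$-algebra $\mathcal B$.
\item[(b)] If $\mathcal A$ and $\mathcal B$ are $C^*$-algebras and neither is of type~I, then $\mathcal B\hat\otimes\mathcal A$ is not symmetric.
\end{enumerate}
Hence, for $C^*$-algebras $\mathcal A$ and $\mathcal B$, the algebra $\mathcal B\hat\otimes\mathcal A$ is symmetric if and only if at least one of $\mathcal A,\mathcal B$ is of type~I; and for a $C^*$-algebra $\mathcal A$ the following are equivalent: $\mathcal A$ is of type~I; $\mathcal B\hat\otimes\mathcal A$ is symmetric for all symmetric $\mathcal B$; $\mathcal A\hat\otimes\mathcal A$ is symmetric.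
\end{theorem}

One theme runs through the proofs. The spectrum of an element of a Banach algebra is seen by representations on Banach spaces, and a projective tensor product has many of them. Theorems~\ref{thm:counter} and~\ref{thm:ellipse} come from a representation on the Banach space $L(H)$ in which $h$ has non-real eigenvalues (Sections~\ref{sec:counter} and~\ref{sec:ellipse}); these proofs are self-contained. Part (a) of Theorem~\ref{thm:class} comes from showing that, with a type~I factor, every simple module sits inside a $*$-representation on a Hilbert space (Sections~\ref{sec:modules} and~\ref{sec:typeI}). Part (b) transports the counterexample through subalgebras and quotients, using theorems of Glimm, Sakai, Kirchberg and Haagerup (Section~\ref{sec:nontypeI}).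

\section{Unitizations, tensor products and permanence}\label{sec:prelim}

For a Banach $*$-algebra $C$ let $C^1=C\oplus\mathbb C1$ with norm $\|c\|+|\lambda|$ and involution $(c+\lambda)^*=c^*+\bar\lambda$; we form $C^1$ whether or not $C$ has a unit. If $C$ has a unit $e$, then $c+\lambda\mapsto(c+\lambda e,\lambda)$ is an algebra isomorphism $C^1\to C\times\mathbb C$, so $\operatorname{Sp}_{C^1}c=\operatorname{Sp}_Cc\cup\{0\}$. Thus symmetry and the Hermitian property may always be tested with spectra in $C^1$.

We use two standard facts on the projective tensor product of Banach spaces $X,Y$, which is defined by the same formula as above.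
\begin{enumerate}
\item[(T1)] Every bounded bilinear map $\Phi$ from $X\times Y$ to a Banach space $Z$ induces a unique bounded linear map $X\hat\otimes Y\to Z$ with $x\otimes y\mapsto\Phi(x,y)$, of the same norm. In particular the dual of $X\hat\otimes Y$ is the space of bounded bilinear forms on $X\times Y$. If $X,Y,Z$ are Banach algebras and $\Phi(xx',yy')=\Phi(x,y)\Phi(x',y')$, the induced map is a homomorphism.
\item[(T2)] Every $u\in X\hat\otimes Y$ can be written $u=\sum_{k=1}^\infty x_k\otimes y_k$ with $\sum_k\|x_k\|\|y_k\|<\infty$.
\end{enumerate}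

\begin{lemma}\label{lem:perm}
Let $C$ be a symmetric Banach $*$-algebra.
\begin{enumerate}
\item[(a)] Every closed $*$-subalgebra $D$ of $C$ is symmetric.
\item[(b)] If $q$ is a $*$-homomorphism of $C$ onto a Banach $*$-algebra $C'$, then $C'$ is symmetric.
\item[(c)] If $\iota:C_0\to C$ is an injective $*$-homomorphism with closed range from a Banach $*$-algebra $C_0$, then $C_0$ is symmetric.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $d\in D$ and $S=\operatorname{Sp}_{D^1}d^*d$. Since $D^1$ is a closed subalgebra of $C^1$ with the same unit, spectral permanence gives $\partial S\subset\operatorname{Sp}_{C^1}d^*d\subset[0,\infty)$. Let $U=\mathbb C\setminus[0,\infty)$. The set $S\cap U$ is closed in $U$, and it is open because it contains no boundary point of $S$. As $U$ is connected and unbounded while $S$ is bounded, $S\cap U=\emptyset$.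

(b) Extend $q$ to a unital homomorphism $C^1\to C'^1$. It maps invertible elements to invertible elements, so $\operatorname{Sp}q(c)^*q(c)=\operatorname{Sp}q(c^*c)\subset\operatorname{Sp}c^*c\subset[0,\infty)$.

(c) Apply (a) to $\iota(C_0)$ and (b) to $\iota^{-1}:\iota(C_0)\to C_0$.
\end{proof}

\section{A self-adjoint element with the eigenvalue $i$}\label{sec:counter}

If $\pi$ is a unital homomorphism of an algebra $C$ into the operators on a vector space and $\pi(x)Y=\lambda Y$ with $Y\neq0$, then $\lambda\in\operatorname{Sp}x$, since otherwise $\pi(x-\lambda)$ would be invertible. To find a non-real point in the spectrum of a self-adjoint element in this way, we need a representation that is not a $*$-representation on a Hilbert space. By (T1), any two commuting bounded representations of $\mathcal B$ and $\mathcal A$ on a Banach space combine to a representation of $\mathcal B\hat\otimes\mathcal A$. For operator algebras on $H$ there is a natural pair: left and right multiplication on $L(H)$. Right multiplication reverses products, so we precede it by a linear map that also reverses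 products, the transpose.

The element $T$ is a good test case because \eqref{eq:iso} gives
\begin{equation}\label{eq:TT}
T^*T=\sum_{j,k}s_j^*s_k\otimes s_j^*s_k=n\,1 .
\end{equation}
In a $C^*$-algebra this would force $\|T\|=\sqrt n$, whereas the projective norm only guarantees $\|T\|\le n$.

Let $J$ be the conjugation $\sum\xi_we_w\mapsto\sum\bar\xi_we_w$ on $H$, a conjugate-linear isometry with $J^2=1$, and put $a^t=Ja^*J$ for $a\in L(H)$. The map $a\mapsto a^t$ is linear and isometric, $1^t=1$, and $(aa')^t=Ja'^*J\,Ja^*J=a'^ta^t$. The operators $s_j,s_j^*$ have real matrices, so they commute with $J$, and $s_j^t=s_j^*$, $(s_j^*)^t=s_j$. The bilinear map $(b,a)\mapsto(Y\mapsto bYa^t)$ from $\mathcal T_n\times\mathcal T_n$ to $L(L(H))$ is contractive, and $(bb')Y(aa')^t=b(b'Ya'^t)a^t$. By (T1) it induces a contractive unital homomorphism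
\[
\pi:\mathcal T_n\hat\otimes\mathcal T_n\to L(L(H)),\qquad \pi(b\otimes a)Y=bYa^t,
\]
and
\[
\pi(h)Y=\sum_js_jYs_j^*+\sum_js_j^*Ys_j .
\]

The operator $\pi(h)$ preserves diagonal operators, and on them it has a combinatorial meaning. For $y\in\ell^\infty(W)$ let $Y_y\in L(H)$ be given by $Y_ye_w=y(w)e_w$. Then $s_j^*Y_ys_je_w=y(jw)e_w$, while $s_jY_ys_j^*e_\emptyset=0$ and $s_jY_ys_j^*e_{kv}=\delta_{jk}\,y(v)e_{kv}$. Therefore $\pi(h)Y_y=Y_{\Gamma y}$, where
\[
(\Gamma y)(\emptyset)=\sum_jy(j),\qquad(\Gamma y)(kv)=y(v)+\sum_jy(jkv).
\]
So $\Gamma$ is the adjacency operator of the tree with vertex set $W$ in which $w$ is joined to $1w,\dots,nw$: it sums $y$ over the neighbors of a vertex. If $y(w)=y_{|w|}$ depends only on the length, with a bounded sequence $(y_m)_{m\ge0}$, and if we put $y_{-1}=0$, then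
\begin{equation}\label{eq:radial}
\pi(h)Y_y\,e_w=\big(n\,y_{|w|+1}+y_{|w|-1}\big)e_w .
\end{equation}
Hence $\lambda\in\operatorname{Sp}h$ as soon as the solution of
\begin{equation}\label{eq:rec}
n\,y_{m+1}+y_{m-1}=\lambda y_m\quad(m\ge0),\qquad y_{-1}=0,\quad y_0=1,
\end{equation}
is bounded.

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $n=2$ and $\lambda=i$. The recursion gives $y_0=1$, $y_1=\frac i2$, $y_2=-\frac34$, $y_3=-\frac{5i}8$. To see that it stays bounded, factor the characteristic polynomial: $2t^2-it+1=(t-i)(2t+i)$. Thus $y_m=\mu\,i^m+\nu(-\frac i2)^m$ satisfies $2y_{m+1}+y_{m-1}=iy_m$ for all $m\in\mathbb Z$ and all constants $\mu,\nu$. The conditions $y_0=\mu+\nu=1$ and $y_{-1}=-i\mu+2i\nu=0$ give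
\[
y_m=\tfrac23\,i^m+\tfrac13\big(-\tfrac i2\big)^m,
\]
and $|y_m|\le1$ for $m\ge0$. By \eqref{eq:radial}, $Y=Y_y\neq0$ satisfies $\pi(h)Y=iY$, so $i\in\operatorname{Sp}h$. Moreover $\pi(h^*h)Y=\pi(h)^2Y=-Y$, so $-1\in\operatorname{Sp}h^*h$.
\end{proof}

\begin{remark}\label{rem:HS}
The choice of the space $L(H)$ is essential. Identify $e_w\otimes e_v$ with the operator $\xi\mapsto\langle\xi,e_v\rangle e_w$. Then the Hilbert--Schmidt operators become the Hilbert space $H\otimes H$, and $Y\mapsto bYa^t$ becomes the operator $b\otimes a$. On this subspace $\pi$ is a $*$-representation and $\pi(h)$ has no non-real eigenvalue. The eigenvector above is not Hilbert--Schmidt, since $|y_m|\to\frac23$. The simplest such vector is $Y=1$: we have $\pi(T^*)1=\sum_js_j^*s_j=n1$, so $n\in\operatorname{Sp}T^*$ and $\|T\|=\|T^*\|=n$ in the projective norm.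
\end{remark}

\section{The ellipse}\label{sec:ellipse}

For $\lambda\in\mathbb C$ let $\alpha,\beta$ be the roots of the characteristic polynomial $nt^2-\lambda t+1$ of \eqref{eq:rec}, ordered so that $|\alpha|\ge|\beta|$. Then $n(\alpha+\beta)=\lambda$ and $n\alpha\beta=1$, so $|\alpha|\ge n^{-1/2}\ge|\beta|>0$. The size of the larger root decides everything: if $|\alpha|\le1$ the recursion has a bounded solution, and if $|\alpha|>1$ the smaller root is small enough to factor $\lambda-h$ into invertible elements.

\begin{lemma}\label{lem:roots}
$\lambda\in E_n$ if and only if $|\alpha|\le1$.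
\end{lemma}

\begin{proof}
Write $\alpha=re^{i\vartheta}$ with $r\ge n^{-1/2}$. Since $n\beta=\alpha^{-1}$,
\[
\lambda=n\alpha+\alpha^{-1}=u(r)\cos\vartheta+i\,v(r)\sin\vartheta,\qquad u(r)=nr+\tfrac1r,\quad v(r)=nr-\tfrac1r .
\]
On $[n^{-1/2},\infty)$ both $u$ and $v$ are nonnegative and strictly increasing, and $u(1)=n+1$, $v(1)=n-1>0$. So for $\lambda=x+iy$ the quantity
\[
\frac{x^2}{(n+1)^2}+\frac{y^2}{(n-1)^2}=\frac{u(r)^2}{u(1)^2}\cos^2\vartheta+\frac{v(r)^2}{v(1)^2}\sin^2\vartheta
\]
is at most $1$ if $r\le1$ and greater than $1$ if $r>1$.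
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ellipse}]
Let $\lambda\in E_n$, so $|\alpha|\le1$. Put $y_m=\sum_{k=0}^m\alpha^k\beta^{m-k}$ for $m\ge0$ and $y_{-1}=0$; this formula also covers the case $\alpha=\beta$. Splitting off the term $k=m+1$ gives $y_{m+1}=\alpha^{m+1}+\beta y_m$ for $m\ge-1$. Subtracting $\alpha$ times the same identity for $m-1$ gives $y_{m+1}=(\alpha+\beta)y_m-\alpha\beta y_{m-1}$ for $m\ge0$, and multiplying by $n$ gives \eqref{eq:rec}. Since $|\alpha|\le1$ and $|\beta|\le n^{-1/2}<1$, we have $|y_m|\le\sum_{l\ge0}|\beta|^l<\infty$. Hence $\lambda\in\operatorname{Sp}h$.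

Let $\lambda\notin E_n$, so $|\alpha|>1$ and $0<|\beta|<\frac1n$. By \eqref{eq:TT} and $1+n\beta^2=\lambda\beta$,
\begin{equation}\label{eq:factor}
(1-\beta T^*)(1-\beta T)=1+n\beta^2-\beta h=\beta(\lambda-h).
\end{equation}
Since $\|\beta T\|=\|\beta T^*\|\le n|\beta|<1$, both factors on the left are invertible. Hence $\lambda\notin\operatorname{Sp}h$.
\end{proof}

\begin{remark}\label{rem:focal}
The point $i$ of Theorem~\ref{thm:counter} is an endpoint of the minor axis of $E_2$. The foci of $E_n$ are $\pm2\sqrt n$, as $(n+1)^2-(n-1)^2=4n$. The image of $T$ in $L(H\otimes H)$ has norm $\sqrt n$ by \eqref{eq:TT}, so there the image of $h$ has spectrum in the focal segment $[-2\sqrt n,2\sqrt n]$. The hypothesis $n\ge2$ is needed for non-real spectrum. For $n=1$ and $\lambda\notin[-2,2]$ the roots of $t^2-\lambda t+1$ have product $1$ and do not both lie on the unit circle, so $|\beta|<1$, and \eqref{eq:factor} gives $\operatorname{Sp}h\subset[-2,2]$.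
\end{remark}

\section{Simple modules and Hilbert space representations}\label{sec:modules}

We turn to the positive result and first restate symmetry in terms of modules. From now on a \emph{unital} Banach $*$-algebra has a unit of norm one, and a \emph{$*$-representation} of such an algebra is a unital $*$-homomorphism into $L(K)$ for a Hilbert space $K$. A \emph{simple Banach module} over a unital Banach algebra $C$ is a Banach space $E\neq0$ with a contractive unital homomorphism $C\to L(E)$, written $(c,\xi)\mapsto c\xi$, such that $C\xi=E$ for every $\xi\ne0$. Then the annihilator $\{c:c\xi=0\}$ of each $\xi\neq0$ is a maximal left ideal. Conversely, a maximal left ideal $L$ is closed, and $C/L$ with the quotient norm is a simple Banach module.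

\begin{lemma}\label{lem:criterion}
Let $C$ be a unital Banach $*$-algebra. Suppose that for every simple Banach $C$-module $E$ there are a $*$-representation $\pi$ of $C$ on a Hilbert space $K$ and an injective linear map $V:E\to K$ with $V(c\xi)=\pi(c)V\xi$ for all $c\in C$, $\xi\in E$. Then $C$ is symmetric.
\end{lemma}

\begin{proof}
By the Ford--Shirali theorem it suffices to show that $C$ is Hermitian. Suppose $k=k^*\in C$ has $x+iy\in\operatorname{Sp}k$ with $y\ne0$. Replacing $k$ by $(k-x)/y$ we get $i\in\operatorname{Sp}k$, so $k-i$ is not left invertible or not right invertible. In the second case $(k-i)^*=k+i=-(-k-i)$ is not left invertible, and we replace $k$ by $-k$. So we may assume that $C(k-i)$ is a proper left ideal. Let $L$ be a maximal left ideal containing it, $E=C/L$ and $v=1+L\neq0$. Then $kv=iv$, so $\pi(k)Vv=iVv$ with $Vv\neq0$. This is impossible because $\pi(k)$ is a self-adjoint operator.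
\end{proof}

The map $V$ need not be continuous. For the factor $\mathcal B$ we need the converse of Lemma~\ref{lem:criterion}, in the language of ideals.

\begin{proposition}\label{prop:state}
Let $\mathcal B$ be a unital symmetric Banach $*$-algebra and $L\subset\mathcal B$ a maximal left ideal. Then there are a $*$-representation $\sigma$ of $\mathcal B$ with $\|\sigma(b)\|\le\|b\|$ and a unit vector $\eta$ such that $L=\{b:\sigma(b)\eta=0\}$.
\end{proposition}

The plan is to find a functional $f$ with $f(1)=1$, $f(b^*b)\ge0$ for all $b$ and $f(b^*b)=0$ for $b\in L$, and to apply the GNS construction. We obtain $f$ from an extension theorem for functionals that are positive on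
\[
P=\{a=a^*\in\mathcal B:\ \operatorname{Sp}a\subset[0,\infty)\}.
\]
The difficulty is that $P$ must be closed under addition. In a $C^*$-algebra one proves this with the norm; here the norm is not tied to spectra, and the spectral radius $\rho$ has to take its place. Recall that $\rho(x)=\lim\|x^m\|^{1/m}$ and $\rho(xy)=\rho(yx)$. We also need square roots: if $c=c^*$ and $\rho(c)<1$, the binomial series $g=\sum_k\binom{1/2}{k}(-c)^k$ converges absolutely and has real coefficients, so $g=g^*$ and $g^2=1-c$; and $g$ is invertible because $g^2$ is.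

\begin{lemma}\label{lem:ptak}
Let $\mathcal B$ be a unital Hermitian Banach $*$-algebra.
\begin{enumerate}
\item[(a)] \emph{(Pt\'ak's inequality)} $\rho(x)^2\le\rho(x^*x)$ for all $x\in\mathcal B$.
\item[(b)] $\rho(ab)\le\rho(a)\rho(b)$ for self-adjoint $a,b\in\mathcal B$.
\item[(c)] $P$ is a convex cone.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $|\lambda|^2>\rho(x^*x)$ and $a=x/\lambda$, so that $\rho(a^*a)=\rho(aa^*)<1$. We show that $1-a$ is invertible. Take $g=g^*$ invertible with $g^2=1-a^*a$ and put $k=i\,g^{-1}(a^*-a)g^{-1}$. Then $k=k^*$ and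
\[
(1+a^*)(1-a)=g^2+a^*-a=g\,(1-ik)\,g .
\]
Since $\operatorname{Sp}k\subset\mathbb R$, the element $1-ik=-i(k+i)$ is invertible. So the right side is invertible and $1-a$ is left invertible. With a self-adjoint root $g_1$ of $1-aa^*$ in place of $g$, the same computation shows that $(1-a)(1+a^*)=g_1^2+a^*-a$ is invertible, so $1-a$ is right invertible. Hence $\lambda\notin\operatorname{Sp}x$.

(b) By (a), $\rho(ab)^2\le\rho(ba^2b)=\rho(a^2b^2)$. As $a^2,b^2$ are again self-adjoint, iteration gives $\rho(ab)^{2^m}\le\rho(a^{2^m}b^{2^m})\le\|a^{2^m}\|\,\|b^{2^m}\|$. Take $2^m$-th roots and let $m\to\infty$.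

(c) Clearly $tP\subset P$ for $t\ge0$. Let $a,b\in P$ and put $a'=(1+a)^{-1}a$, $b'=b(1+b)^{-1}$. These elements are self-adjoint, and their spectra are images of compact subsets of $[0,\infty)$ under $t\mapsto t/(1+t)$, so $\rho(a'),\rho(b')<1$. By (b), $1-a'b'$ is invertible, and so is
\[
(1+a)(1-a'b')(1+b)=(1+a)(1+b)-ab=1+a+b .
\]
Applied to $a/t$ and $b/t$ this shows that $t+a+b$ is invertible for all $t>0$. Since $\operatorname{Sp}(a+b)\subset\mathbb R$, we get $a+b\in P$.
\end{proof}

\begin{remark}
Pt\'ak's inequality locates the failure of symmetry in $\mathcal T_n\hat\otimes\mathcal T_n$: we have $\rho(T)=\rho(T^*)=n$ by Remark~\ref{rem:HS}, but $\rho(T^*T)=n<n^2$ by \eqref{eq:TT}.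
\end{remark}

\begin{proof}[Proof of Proposition~\ref{prop:state}]
By the Ford--Shirali theorem $\mathcal B$ is Hermitian, so Lemma~\ref{lem:ptak} applies. We use Krein's extension theorem: if $P$ is a convex cone in a real vector space $X$ and $X_0\subset X$ is a subspace with $X_0+P=X$, then every linear functional on $X_0$ that is nonnegative on $X_0\cap P$ extends to a linear functional on $X$ that is nonnegative on $P$.

Let $X$ be the space of self-adjoint elements, $M=L\cap X$, and $X_0=\mathbb R1\oplus M$; the sum is direct because $1\notin L$. For $c\in X$ we have $\operatorname{Sp}c\subset[-\|c\|,\|c\|]$, so $c=-\|c\|1+(\|c\|1+c)\in X_0+P$. Define $f_0(t+k)=t$ for $t\in\mathbb R$, $k\in M$. An element $k$ of the proper left ideal $L$ is not invertible, so $t\in\operatorname{Sp}(t+k)$, and $t+k\in P$ implies $t\ge0$. Extend $f_0$ to $X$ by Krein's theorem and then to a complex-linear functional $f$ on $\mathcal B=X\oplus iX$.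

By symmetry $b^*b\in P$, so $f(b^*b)\ge0$ for all $b$. The Cauchy--Schwarz inequality for the form $(b,c)\mapsto f(c^*b)$ shows that
\[
N=\{b:f(b^*b)=0\}=\{b:f(cb)=0\text{ for all }c\in\mathcal B\},
\]
which is a left ideal, proper because $f(1)=1$. If $b\in L$, then $b^*b\in M$ and $f(b^*b)=0$. So $L\subset N$, and $L=N$ by maximality.

Let $K$ be the completion of $\mathcal B/N$ in the inner product $\langle b+N,c+N\rangle=f(c^*b)$. Let $b\in\mathcal B$ and $\varepsilon>0$. Since $\rho(b^*b)\le\|b\|^2$ (the involution is isometric), there is $g=g^*$ with $g^2=\|b\|^2+\varepsilon-b^*b$, and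
\[
(\|b\|^2+\varepsilon)f(c^*c)-f(c^*b^*bc)=f\big((gc)^*gc\big)\ge0\qquad(c\in\mathcal B).
\]
So $c+N\mapsto bc+N$ extends to an operator $\sigma(b)$ on $K$ with $\|\sigma(b)\|\le\|b\|$. The map $\sigma$ is a unital homomorphism, and $\sigma(b)^*=\sigma(b^*)$ because $f(d^*bc)=f((b^*d)^*c)$. The vector $\eta=1+N$ has norm one, and $\sigma(b)\eta=b+N$ vanishes exactly for $b\in N=L$.
\end{proof}

\section{Tensoring with a type I algebra}\label{sec:typeI}

To prove Theorem~\ref{thm:class}(a) we verify the hypothesis of Lemma~\ref{lem:criterion} for $C=\mathcal B\hat\otimes\mathcal A$. Symmetry of $\mathcal B$ gives information about simple $\mathcal B$-modules only, and there is no reason for a simple $C$-module $E$ to be simple over $\mathcal B$. The idea is to cut $E$ down by a corner of $\mathcal A$ that acts by scalars. For unital $\mathcal A,\mathcal B$ we write $b$ for $b\otimes1$ and $a$ for $1\otimes a$; these elements of $C$ commute.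

\begin{example}\label{ex:matrix}
Let $\mathcal B$ be unital and symmetric and $\mathcal A=M_r(\mathbb C)$ with matrix units $e_{pq}$. Every $x\in C$ is $\sum x_{pq}\otimes e_{pq}$ with $x_{pq}\in\mathcal B$, so $C$ is the algebra of $r\times r$ matrices over $\mathcal B$. Let $E$ be a simple Banach $C$-module and $F=e_{11}E$. Then $F\neq0$ because $1=\sum_pe_{p1}e_{11}e_{1p}$. For $w\in F$ we have $w=e_{11}w$, hence
\[
e_{11}xw=(e_{11}xe_{11})w=(x_{11}\otimes e_{11})w=x_{11}w .
\]
If $w\neq0$ this gives $F=e_{11}Cw=\mathcal Bw$, so $F$ is a simple $\mathcal B$-module. Fix such a $w$. Proposition~\ref{prop:state} gives $\sigma$ on $K$ and $\eta$ with $bw=0\iff\sigma(b)\eta=0$. Let $\pi(b\otimes a)=\sigma(b)\otimes a$ on $K\otimes\mathbb C^r$ and $\theta=\eta\otimes\varepsilon_1$, where $\varepsilon_1,\dots,\varepsilon_r$ is the standard basis. Then $\pi(x)\theta=\sum_p\sigma(x_{p1})\eta\otimes\varepsilon_p$. If $xw=0$, then $(x^*x)_{11}w=e_{11}x^*xw=0$, and so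
\[
\|\pi(x)\theta\|^2=\sum_p\langle\sigma(x_{p1}^*x_{p1})\eta,\eta\rangle=\langle\sigma((x^*x)_{11})\eta,\eta\rangle=0 .
\]
Thus $V(xw)=\pi(x)\theta$ defines a module map $V:E\to K\otimes\mathbb C^r$. It is nonzero, hence injective as $E$ is simple, and $C$ is symmetric by Lemma~\ref{lem:criterion}.
\end{example}

In general two things change. The corner $\mathbb Ce_{11}$ is replaced by a commutative hereditary subalgebra $D$, which must be chosen so that it does not annihilate $E$. And $D$ need not be one-dimensional or contain a projection, so we need an argument that it acts by scalars. This is the following form of Schur's lemma and the Gelfand--Mazur theorem \cite[\S25]{BD}; we include the short proof.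

\begin{lemma}\label{lem:schur}
Let $R$ be a Banach algebra, not necessarily unital, acting by a homomorphism on a complex vector space $F\neq0$ so that $Ru=F$ for all $u\neq0$. Suppose that $\{r:rw=0\}$ is closed for some $w\neq0$. Then every linear map $S:F\to F$ that commutes with the action of $R$ is a scalar.
\end{lemma}

\begin{proof}
Call such maps endomorphisms. The norm $|u|=\inf\{\|r\|:rw=u\}$ makes $F\cong R/\{r:rw=0\}$ a Banach space. Every endomorphism $S$ is bounded: if $Sw=r_0w$, then $S(rw)=rr_0w$, so $|Su|\le\|r_0\|\,|u|$. The kernel and the range of an endomorphism are $R$-invariant subspaces, hence $0$ or $F$. So a nonzero endomorphism is bijective, and its inverse is an endomorphism and therefore bounded. Choose $\lambda$ in the spectrum of $S$ in $L(F)$. Then $S-\lambda$ is an endomorphism without bounded inverse, so $S=\lambda$.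
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}(a)]
\emph{Reduction to unital algebras.} The self-adjoint elements of $\mathcal B^1$ are $k+t$ with $k=k^*\in\mathcal B$, $t\in\mathbb R$. So $\mathcal B^1$ is Hermitian along with $\mathcal B$, hence symmetric. Give $\mathcal A^1$ its $C^*$-norm. It is of type~I. Indeed, let $q:\mathcal A^1\to G$ be a nonzero quotient. If $q(\mathcal A)=0$, then $G=\mathbb C$. Otherwise $q(\mathcal A)$ is a nonzero quotient of $\mathcal A$ and contains a commutative hereditary $D\neq0$; and $D$ is hereditary in $G=q(\mathcal A)+\mathbb C1$ because $d(g+\lambda)d'=dgd'+\lambda dd'\in D$ for $g\in q(\mathcal A)$. The canonical $*$-homomorphism $\mathcal B\hat\otimes\mathcal A\to\mathcal B^1\hat\otimes\mathcal A^1$ has a bounded left inverse, induced via (T1) by the bounded projections $\mathcal B^1\to\mathcal B$ and $\mathcal A^1\to\mathcal A$. So it is injective with closed range, and by Lemma~\ref{lem:perm}(c) we may assume that $\mathcal A$ and $\mathcal B$ are unital. Let $C=\mathcal B\hat\otimes\mathcal A$ and let $E$ be a simple Banach $C$-module.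 We construct $\pi$ and $V$ as in Lemma~\ref{lem:criterion}.

\emph{Step 1: $\mathcal A$ may be assumed to act faithfully.} The set $I=\{a\in\mathcal A:aE=0\}$ is a closed two-sided ideal and $1\notin I$, so $\mathcal A'=\mathcal A/I$ is a nonzero unital $C^*$-algebra. It is of type~I because its quotients are quotients of $\mathcal A$. Since $\|a\xi\|=\|(a+j)\xi\|\le\|a+j\|\|\xi\|$ for $j\in I$, the algebra $\mathcal A'$ acts contractively and faithfully on $E$, and it commutes with $\mathcal B$. By (T1), $C'=\mathcal B\hat\otimes\mathcal A'$ acts on $E$, and if $\kappa:C\to C'$ is the canonical unital $*$-homomorphism, then $c\xi=\kappa(c)\xi$, first for elementary tensors and then by continuity for all $c$. In particular $E$ is a simple Banach $C'$-module. If $\pi'$ and $V$ work for $C'$, then $\pi'\circ\kappa$ and $V$ work for $C$. So we may assume $I=0$.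

\emph{Step 2: a subspace on which $D$ acts by a character.} Let $D\neq0$ be a commutative hereditary $C^*$-subalgebra of $\mathcal A$; this is the only use of the type~I hypothesis. Identify $D$ with $C_0(\Omega)$ for a locally compact space $\Omega$. As a substitute for the projection $e_{11}$ we use local units, which exist in the dense ideal $D_c$ of compactly supported functions. Let $F$ be the linear span of $D_cE$. By faithfulness $DE\neq0$, so by density and continuity $F\neq0$. If $w=\sum_id_iw_i\in F$ with $d_i\in D_c$, choose $d'\in D_c$ equal to $1$ on the supports of all $d_i$; then $d'w=w$.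

Let $R=\mathcal B\hat\otimes D$ act on $E$ through the canonical contractive homomorphism $R\to C$. The elements of $\mathcal B$, $D$ and $R$ commute with $D$. If $z$ is any of them and $w=d'w\in F$, then $zw=d'(zw)\in F$. So $F$ is invariant under $\mathcal B$, $D$ and $R$.

We claim that $Rw=F$ for $0\neq w=d'w\in F$. Let $u=\sum_id_iw_i\in F$ with $d_i\in D_c$. Since $E=Cw$, we can write $w_i=c_iw$ with $c_i\in C$, and then $u=\sum_i(d_ic_id')w$. If $c=\sum_kb_k\otimes a_k$ as in (T2), then $d_icd'=\sum_kb_k\otimes d_ia_kd'$ with $d_ia_kd'\in D$, because $D$ is hereditary, and $\sum_k\|b_k\|\|d_ia_kd'\|<\infty$. So $d_ic_id'$ lies in the image of $R$, and $u\in Rw$.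

The annihilator of $w$ in $R$ is closed, since $R$ acts continuously on $E$. By Lemma~\ref{lem:schur} each $d\in D$ acts on $F$ as a scalar $\chi(d)$. The map $\chi:D\to\mathbb C$ is linear and multiplicative, and $\chi(d')=1$. So $\chi$ is a character of $C_0(\Omega)$, that is, evaluation at a point; in particular it is contractive and positive. For $w\in F$ and $\sum_k\|b_k\|\|d_k\|<\infty$ with $d_k\in D$ we get
\begin{equation}\label{eq:collapse}
\Big(\sum_kb_k\otimes d_k\Big)w=\sum_kb_k(d_kw)=\Big(\sum_k\chi(d_k)b_k\Big)w .
\end{equation}
Hence $F=Rw\subset\mathcal Bw\subset F$ for every $0\neq w\in F$: the space $F$ is a simple $\mathcal B$-module in the algebraic sense, and the annihilator of $w$ in $\mathcal B$ is a maximal left ideal.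

\emph{Step 3: the representation.} Fix $0\neq w\in F$. By Proposition~\ref{prop:state}, which is where the symmetry of $\mathcal B$ enters, there are a contractive $*$-representation $\sigma$ of $\mathcal B$ and a unit vector $\eta$ with
\begin{equation}\label{eq:ann}
bw=0\iff\sigma(b)\eta=0\qquad(b\in\mathcal B).
\end{equation}
We need analogues of the state $a\mapsto a_{11}$ and of the map $x\mapsto x_{11}$ of Example~\ref{ex:matrix}. Choose $0\le d_0\in D$ with $\chi(d_0)=1$, so $d_0w=w$, and put $\varphi(a)=\chi(d_0ad_0)$ for $a\in\mathcal A$, which makes sense because $D$ is hereditary. If $a\ge0$, then $d_0ad_0$ is a positive element of $D$ and $\varphi(a)\ge0$; also $\varphi(1)=\chi(d_0)^2=1$. So $\varphi$ is a state, and the GNS construction gives a $*$-representation $\tau$ of $\mathcal A$ and a unit vector $\zeta$ with $\varphi(a)=\langle\tau(a)\zeta,\zeta\rangle$. By (T1) there is a contractive linear map $Q:C\to\mathcal B$ with $Q(b\otimes a)=\varphi(a)b$. For $x=\sum_kb_k\otimes a_k\in C$, formula \eqref{eq:collapse} gives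
\begin{equation}\label{eq:Q}
d_0xw=(d_0xd_0)w=\Big(\sum_kb_k\otimes d_0a_kd_0\Big)w=Q(x)w .
\end{equation}
Since $\|\sigma(b)\otimes\tau(a)\|\le\|b\|\|a\|$, (T1) gives a contractive $*$-representation $\pi$ of $C$ on the Hilbert space tensor product with $\pi(b\otimes a)=\sigma(b)\otimes\tau(a)$. Let $\theta=\eta\otimes\zeta$, a unit vector. Then
\begin{equation}\label{eq:vector}
\langle\pi(x)\theta,\theta\rangle=\langle\sigma(Q(x))\eta,\eta\rangle\qquad(x\in C),
\end{equation}
because both sides are continuous and linear in $x$ and equal $\varphi(a)\langle\sigma(b)\eta,\eta\rangle$ for $x=b\otimes a$.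

\emph{Step 4: the embedding.} Suppose $xw=0$. Then $Q(x^*x)w=d_0x^*xw=0$ by \eqref{eq:Q}, so $\sigma(Q(x^*x))\eta=0$ by \eqref{eq:ann}, and $\|\pi(x)\theta\|^2=\langle\pi(x^*x)\theta,\theta\rangle=0$ by \eqref{eq:vector}. Thus the maximal left ideal $\{x:xw=0\}$ of $C$ is contained in the left ideal $\{x:\pi(x)\theta=0\}$, which is proper since $\pi(1)\theta=\theta\neq0$. The two ideals are therefore equal, and $V(xw)=\pi(x)\theta$ is a well-defined injective linear map on $E=Cw$ with $V(c\xi)=\pi(c)V\xi$. By Lemma~\ref{lem:criterion}, $C$ is symmetric.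
\end{proof}

Neither hypothesis can be dropped. For $\mathcal A=\mathbb C$ we have $\mathcal B\hat\otimes\mathcal A=\mathcal B$, so $\mathcal B$ must be symmetric; and Theorem~\ref{thm:counter} shows that the conclusion fails for $\mathcal A=\mathcal T_2$, which is therefore not of type~I.

\section{Two factors not of type I}\label{sec:nontypeI}

By Lemma~\ref{lem:perm}, symmetry passes to closed $*$-subalgebras and to quotients. To prove Theorem~\ref{thm:class}(b) we exhibit $\mathcal T_2\hat\otimes\mathcal T_2$ as a quotient of a closed $*$-subalgebra of $\mathcal B\hat\otimes\mathcal A$. This takes two steps: finding $\mathcal T_2$ as a quotient of a subalgebra of each factor, and showing that the projective tensor product respects $C^*$-subalgebras.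

For the first step, recall that the CAR algebra $M_{2^\infty}$ is the completion of the union of the matrix algebras $M_{2^k}(\mathbb C)$ under the embeddings $a\mapsto\operatorname{diag}(a,a)$. A $C^*$-algebra $G$ is \emph{nuclear} if $G\otimes G'$ carries only one $C^*$-norm for every $C^*$-algebra $G'$, and \emph{exact} if the minimal $C^*$-tensor product with $G$ preserves short exact sequences. We use the standard facts that nuclear algebras are exact, that $K(H)$ and the Cuntz algebra $\mathcal O_2$ are nuclear, that an extension of a nuclear algebra by a nuclear ideal is nuclear, and that $\mathcal O_2$ is, up to isomorphism, the only nonzero $C^*$-algebra generated by isometries $t_1,t_2$ with $t_1t_1^*+t_2t_2^*=1$. We also use two theorems.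
\begin{enumerate}
\item[(G)] (Glimm \cite{Glimm}; Sakai \cite{Sakai} in the nonseparable case; see \cite[\S\S6.7--6.8]{Pedersen}.) A $C^*$-algebra not of type~I has a $C^*$-subalgebra with a quotient isomorphic to $M_{2^\infty}$.
\item[(K)] (Kirchberg \cite{Kirchberg}.) Every separable exact $C^*$-algebra is isomorphic to a quotient of a $C^*$-subalgebra of $M_{2^\infty}$.
\end{enumerate}

\begin{lemma}\label{lem:subquot}
Every $C^*$-algebra $\mathcal A$ not of type~I has a $C^*$-subalgebra $D$ with a surjective $*$-homomorphism $D\to\mathcal T_2$.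
\end{lemma}

\begin{proof}
The operator $p=1-s_1s_1^*-s_2s_2^*$ is the projection onto $\mathbb Ce_\emptyset$. For $w=j_1\cdots j_m$ put $s_w=s_{j_1}\cdots s_{j_m}$ (and $s_\emptyset=1$), so $s_we_\emptyset=e_w$. Then $s_wps_v^*$ is the operator $\xi\mapsto\langle\xi,e_v\rangle e_w$, and hence $K(H)\subset\mathcal T_2$. The quotient $\mathcal T_2/K(H)$ is nonzero and is generated by the images $t_j$ of the $s_j$, which are isometries with $t_1t_1^*+t_2t_2^*=1$; so it is $\mathcal O_2$. Thus $\mathcal T_2$ is nuclear, hence exact, and it is separable. By (K) there are a $C^*$-subalgebra $G\subset M_{2^\infty}$ and a surjection $q:G\to\mathcal T_2$. By (G) there are a $C^*$-subalgebra $\mathcal A_0\subset\mathcal A$ and a surjection $q_0:\mathcal A_0\to M_{2^\infty}$. Take $D=q_0^{-1}(G)$ and the map $q\circ q_0|_D$.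
\end{proof}

For the second step let $D_1\subset\mathcal B$ and $D_2\subset\mathcal A$ be $C^*$-subalgebras. An element $u\in D_1\otimes D_2$ has more decompositions in $\mathcal B\otimes\mathcal A$ than in $D_1\otimes D_2$, so the definition only gives $\|u\|_{\mathcal B\hat\otimes\mathcal A}\le\|u\|_{D_1\hat\otimes D_2}$. We need a reverse inequality. By duality this is the problem of extending bounded bilinear forms from $D_1\times D_2$ to $\mathcal B\times\mathcal A$. The following theorem solves it, because it factors such a form through Hilbert spaces, where orthogonal projections are available.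
\begin{enumerate}
\item[(H)] (Haagerup \cite{Haagerup}.) For a bounded bilinear form $\Phi$ on $D_1\times D_2$, with $C^*$-algebras $D_1,D_2$, there are states $\varphi_1,\varphi_2$ of $D_1$ and $\psi_1,\psi_2$ of $D_2$ such that
\[
|\Phi(x,y)|\le\|\Phi\|\,\big(\varphi_1(x^*x)+\varphi_2(xx^*)\big)^{1/2}\big(\psi_1(y^*y)+\psi_2(yy^*)\big)^{1/2}.
\]
\end{enumerate}

\begin{proposition}\label{prop:sub}
Let $D_1\subset\mathcal B$ and $D_2\subset\mathcal A$ be nonzero $C^*$-subalgebras of $C^*$-algebras. The canonical $*$-homomorphism $\iota:D_1\hat\otimes D_2\to\mathcal B\hat\otimes\mathcal A$ satisfies $\|u\|\le2\|\iota(u)\|$; in particular it is injective with closed range.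
\end{proposition}

\begin{proof}
Let $\Phi$ be a bounded bilinear form on $D_1\times D_2$, with states as in (H). Extend them to states $\tilde\varphi_1,\tilde\varphi_2$ of $\mathcal B$ and $\tilde\psi_1,\tilde\psi_2$ of $\mathcal A$. The form $\langle x,x'\rangle=\tilde\varphi_1(x'^*x)+\tilde\varphi_2(xx'^*)$ on $\mathcal B$ is linear in $x$, conjugate-linear in $x'$ and positive semidefinite. Dividing by its null space and completing gives a Hilbert space $K_1$ and a linear map $q_1:\mathcal B\to K_1$ with $\|q_1x\|^2=\tilde\varphi_1(x^*x)+\tilde\varphi_2(xx^*)\le2\|x\|^2$. The states $\tilde\psi_1,\tilde\psi_2$ give $q_2:\mathcal A\to K_2$ in the same way. Now (H) reads $|\Phi(x,y)|\le\|\Phi\|\,\|q_1x\|\,\|q_2y\|$ for $x\in D_1$, $y\in D_2$. So $\Phi(x,y)$ depends only on $q_1x$ and $q_2y$, and $\Psi(q_1x,q_2y)=\Phi(x,y)$ extends by continuity to a bilinear form $\Psi$ of norm at most $\|\Phi\|$ on $\overline{q_1(D_1)}\times\overline{q_2(D_2)}$. With the orthogonal projections $P_l$ of $K_l$ onto $\overline{q_l(D_l)}$, the form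
\[
\tilde\Phi(b,a)=\Psi(P_1q_1b,P_2q_2a)\qquad(b\in\mathcal B,\ a\in\mathcal A)
\]
extends $\Phi$ and has norm at most $2\|\Phi\|$.

Given $u\in D_1\hat\otimes D_2$, the Hahn--Banach theorem and (T1) provide $\Phi$ with $\|\Phi\|\le1$ whose induced functional takes the value $\|u\|$ at $u$. The functional induced by $\tilde\Phi$, composed with $\iota$, is the functional induced by $\Phi$. Hence $\|u\|\le\|\tilde\Phi\|\,\|\iota(u)\|\le2\|\iota(u)\|$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}(b)]
By Lemma~\ref{lem:subquot} there are $C^*$-subalgebras $D_1\subset\mathcal B$, $D_2\subset\mathcal A$ and surjective $*$-homomorphisms $q_l:D_l\to\mathcal T_2$. By (T1) they induce a $*$-homomorphism $q:D_1\hat\otimes D_2\to\mathcal T_2\hat\otimes\mathcal T_2$. It is surjective. Indeed, let $u=\sum_kx_k\otimes y_k$ as in (T2). Since $q_l$ induces an isometry of $D_l/\ker q_l$ onto $\mathcal T_2$, there are $\tilde x_k\in D_1$, $\tilde y_k\in D_2$ with $q_1\tilde x_k=x_k$, $q_2\tilde y_k=y_k$, $\|\tilde x_k\|\le2\|x_k\|$ and $\|\tilde y_k\|\le2\|y_k\|$. The series $\sum_k\tilde x_k\otimes\tilde y_k$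 converges absolutely and is mapped to $u$. If $\mathcal B\hat\otimes\mathcal A$ were symmetric, then $D_1\hat\otimes D_2$ would be symmetric by Proposition~\ref{prop:sub} and Lemma~\ref{lem:perm}(c), and $\mathcal T_2\hat\otimes\mathcal T_2$ would be symmetric by Lemma~\ref{lem:perm}(b). This contradicts Theorem~\ref{thm:counter}.
\end{proof}

\begin{proof}[Proof of the equivalences in Theorem~\ref{thm:class}]
Let $\mathcal A,\mathcal B$ be $C^*$-algebras; both are symmetric. If $\mathcal A$ is of type~I, then $\mathcal B\hat\otimes\mathcal A$ is symmetric by (a). If $\mathcal B$ is of type~I, then $\mathcal A\hat\otimes\mathcal B$ is symmetric by (a), and the flip $a\otimes b\mapsto b\otimes a$ is an isometric $*$-isomorphism onto $\mathcal B\hat\otimes\mathcal A$. If neither is of type~I, (b) applies. For the three conditions on $\mathcal A$: the first implies the second by (a), the second implies the third by taking $\mathcal B=\mathcal A$, and the third implies the first by (b).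
\end{proof}

\begin{thebibliography}{9}

\bibitem{BD} Bonsall and Duncan, \emph{Complete Normed Algebras}.

\bibitem{Glimm} Glimm, Ann. of Math. 73 (1961).

\bibitem{Haagerup} Haagerup, \emph{The Grothendieck inequality for bilinear forms on $C^*$-algebras}, Adv. Math. 56 (1985).

\bibitem{Kirchberg} Kirchberg, \emph{On subalgebras of the CAR-algebra}, J. Funct. Anal. 129 (1995).

\bibitem{Pedersen} Pedersen, \emph{$C^*$-algebras and their automorphism groups}.

\bibitem{Rigid} \emph{Rigidly Symmetric $L^1$-Group Algebras}, \texttt{http://www.heldermann-verlag.de/jlt/jlt02/POGPL.PDF}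

\bibitem{Sakai} Sakai, Bull. AMS 72 (1966).

\end{thebibliography}
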